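# Learning E-pattern languages from positive data: why a large alphabet does not help

## 1. The guess that five letters are enough

Here is a guess. Take patterns such as $x\,a\,y\,x$, strings of letters and variables, and let a learner see the words that a hidden pattern generates, one after another, with no negative examples. Over a small alphabet, different patterns can be hard to tell apart, because there are few letters with which to mark the variables. Over a large alphabet this difficulty should go away. So one guesses: if the alphabet has enough letters, say at least five, then the hidden pattern language can always be learned in the limit.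

We first make the words precise.

**Definition (patterns).** Let $\Sigma$ be a finite alphabet of *terminals* and $X=\{x_1,x_2,\dots\}$ an infinite set of *variables*, with $\Sigma\cap X=\emptyset$. A *pattern* is a nonempty finite string $\alpha\in(\Sigma\cup X)^+$; it is *terminal-free* if $\alpha\in X^+$. A *substitution* is a morphism $\sigma:(\Sigma\cup X)^*\to\Sigma^*$ with $\sigma(d)=d$ for every $d\in\Sigma$. Variables may be sent to the empty word $\varepsilon$. The *E-pattern language* of $\alpha$ is
$$L_\Sigma(\alpha)=\{\sigma(\alpha):\sigma\text{ a substitution}\}.$$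

We write $L(\alpha)$ when $\Sigma$ is fixed. For example, $L(xax)=\{waw:w\in\Sigma^*\}$; it contains $a$, obtained by erasing $x$. In general, erasing all variables gives the shortest word of $L(\alpha)$, the terminal part of $\alpha$. In particular $\varepsilon\in L(\alpha)$ if and only if $\alpha$ is terminal-free.

**Definition (inference).** A *text* for a language $L$ is an infinite sequence of words whose set of members is exactly $L$. A class $\mathcal L$ of E-pattern languages is *inferrable from positive data* if there is a computable learner that outputs a pattern on every finite initial segment of a text, such that for every $L\in\mathcal L$ and every text for $L$ the outputs eventually become constant, equal to some pattern $\alpha$ with $L_\Sigma(\alpha)=L$.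

Two known facts frame the question, which is posed in "Discontinuities in pattern inference". First, the class of all *terminal-free* E-pattern languages over $\Sigma$ is inferrable if and only if $|\Sigma|\ne2$. Second, for $|\Sigma|\in\{2,3,4\}$ the class of *all* E-pattern languages over $\Sigma$ is not inferrable. The first fact supports our guess: two letters are bad, more are fine. The second says that with terminals allowed the bad range is larger, and one may hope that it stops at four. We want to decide what happens for $|\Sigma|\ge5$.

## 2. One letter: submonoids of $\mathbb N$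

Let us begin testing with $\Sigma=\{a\}$. A pattern with $c_0$ terminal occurrences and variables occurring $n_1,\dots,n_s\ge1$ times generates
$$\{a^{c_0+k}:k\in H\},\qquad H=\{n_1m_1+\dots+n_sm_s:m_i\ge0\},$$
where $H$ is the submonoid of $\mathbb N$ generated by the $n_i$ (and $H=\{0\}$ if $s=0$). For instance, $x\,a\,y\,x\,y\,y$ gives $1+\langle2,3\rangle$, that is, all lengths except $0$ and $2$.

**A learner.** Given a finite nonempty set $W$ of data, let $c_0$ be the minimal length in $W$. Consider the submonoid generated by the numbers $|w|-c_0$ with $w\in W$, and let $g_1<\dots<g_s$ be its irreducible elements, that is, the nonzero elements that are not sums of two nonzero elements. They generate it, and every generating set contains them, so they form its unique minimal generating set. They are among the finitely many given generators, so they can be computed. Output $a^{c_0}x_1^{g_1}\cdots x_s^{g_s}$, or $x_1$ if this string is empty (that is, if $W=\{\varepsilon\}$).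

**Why it works.** On a text for the language with lengths $c_0+H$, the words of lengths $c_0,c_0+n_1,\dots,c_0+n_s$ appear after finitely many steps. From then on the minimal length is $c_0$, and the differences lie in $H$ and generate $H$. So the output is constant, because the irreducible elements depend only on $H$, and it generates the target. The default output $x_1$ plays no role in the limit: patterns are nonempty, so the target is never $\{\varepsilon\}$, and $W\neq\{\varepsilon\}$ once the words above have appeared.

So for one letter the full class is inferrable.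

## 3. Finite telltales, and more evidence for the guess

For larger alphabets we need a criterion. Here is a necessary condition for inference.

**Definition (telltale).** Let $L$ be a member of a class $\mathcal L$. A *telltale* for $L$ in $\mathcal L$ is a finite set $W\subseteq L$ such that no $L'\in\mathcal L$ satisfies $W\subseteq L'\subsetneq L$.

**Lemma 1.** Let $\mathcal L$ be a class of E-pattern languages, and let $S$ be any function, computable or not, from finite sequences of words to patterns. Suppose that on every text for every $L\in\mathcal L$, all but finitely many hypotheses of $S$ generate $L$. Then every $L\in\mathcal L$ has a telltale in $\mathcal L$.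

Inference as defined above implies the hypothesis of the lemma. The lemma asks for less, since correct hypotheses may keep changing.

**Proof.** Fix $L\in\mathcal L$ and list its words as $d_0,d_1,d_2,\dots$, with repetitions allowed.

**Step 1: find a sequence after which $S$ never leaves $L$.** We claim that there is a finite nonempty sequence $\theta$ of words of $L$ such that $L(S(\theta s))=L$ for every finite sequence $s$ of words of $L$. Suppose not. Put $\theta_0=(d_0)$. Given $\theta_j$, the sequence $\theta_jd_j$ does not have the claimed property, so there is a finite sequence $s_j$ over $L$ such that $\theta_{j+1}:=\theta_j\,d_j\,s_j$ satisfies $L(S(\theta_{j+1}))\ne L$. Each $\theta_{j+1}$ properly extends $\theta_j$. The limit sequence contains every $d_j$ and only words of $L$, so it is a text for $L$. On this text infinitely many hypotheses are wrong, a contradiction.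

**Step 2: the words of $\theta$ are a telltale.** Let $W$ be the set of words in $\theta$, and suppose $W\subseteq L'\subsetneq L$ with $L'\in\mathcal L$. Follow $\theta$ by any text for $L'$. The result is a text for $L'$, since $W\subseteq L'$, and all its words lie in $L$. By Step 1 all hypotheses from $\theta$ on generate $L\neq L'$, which contradicts the assumption on $S$. $\square$

A family with no telltale, outside our setting, is $L_q=\{a,a^2,\dots,a^q\}$ together with $L=\{a,a^2,\dots\}$: every finite subset of $L$ lies in some $L_q\subsetneq L$. Do pattern languages behave like that? Simple patterns do not.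

**The patterns $x^n$ have telltales.** Over any nonempty $\Sigma$ and for $n\ge1$, the set $\{\varepsilon,a^n\}$ is a telltale for $L(x^n)$ in the class of all E-pattern languages. Let $\{\varepsilon,a^n\}\subseteq L(\beta)\subseteq L(x^n)$. Since $\varepsilon\in L(\beta)$, $\beta$ is terminal-free. If a variable occurs $k$ times in $\beta$, then sending it to $a$ and erasing the others gives $a^k\in L(x^n)$, so $n\mid k$. Since $a^n\in L(\beta)$, some variable not erased in producing $a^n$ occurs at most $n$ times, hence exactly $n$ times. Sending it to $w$ and erasing the others gives $w^n\in L(\beta)$ for every $w$. So $L(\beta)=L(x^n)$.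

**The pattern $ax$ has a telltale.** Let $|\Sigma|\ge2$ and let $b\ne a$ be a letter. Then $\{a,ab\}$ is a telltale for $L(ax)=a\Sigma^*$. Let $\{a,ab\}\subseteq L(\beta)\subseteq a\Sigma^*$. The terminal part of $\beta$ lies in $a\Sigma^*$ and has length at most $|a|=1$, so it is $a$. Hence $\beta=\gamma_1a\gamma_2$ with $\gamma_1,\gamma_2$ free of terminals. If $\gamma_1$ were nonempty, sending its first variable to $b$ and erasing the others would give a word starting with $b$. So $\beta=a\gamma_2$. Since $ab\in L(\beta)$, some variable occurs exactly once in $\gamma_2$, and it alone produces all of $a\Sigma^*$.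

All this agrees with the guess. Nevertheless the guess is wrong, and for every finite alphabet of at least two letters.

## 4. Ascending chains of pattern languages: the statements

**Theorem 1.** Let $\Sigma$ be a finite alphabet with $|\Sigma|\ge 2$. There are patterns $\alpha,\beta_1,\beta_2,\dots$ over $\Sigma$ with
$$L_\Sigma(\beta_1)\subseteq L_\Sigma(\beta_2)\subseteq\cdots,\qquad \bigcup_{q\ge1}L_\Sigma(\beta_q)=L_\Sigma(\alpha),\qquad L_\Sigma(\beta_q)\subsetneq L_\Sigma(\beta_{2q+1})\subseteq L_\Sigma(\alpha)\ \text{ for all } q\ge 1 .$$

**Theorem 2.** If $|\Sigma|\ge2$ (in particular if $|\Sigma|\ge5$), the class of all E-pattern languages over $\Sigma$ is not inferrable from positive data. Already the subclass $\{L(\alpha)\}\cup\{L(\beta_q):q\ge1\}$ is not inferrable. This holds for arbitrary, even non-computable, learners, and even if the learner is only required to output, from some point on, correct but possibly varying hypotheses.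

**Theorem 3.** For a finite nonempty $\Sigma$, the class of all E-pattern languages over $\Sigma$ is inferrable from positive data if and only if $|\Sigma|=1$.

**Theorem 2 follows from Theorem 1.** Suppose a learner as in Theorem 2 exists for the subclass. By Lemma 1, $L(\alpha)$ has a telltale $W$ in the subclass. Each word of $W$ lies in some $L(\beta_q)$; since $W$ is finite and the $L(\beta_q)$ are nested, $W\subseteq L(\beta_q)$ for some $q$. But $L(\beta_q)\subsetneq L(\beta_{2q+1})\subseteq L(\alpha)$, so $W\subseteq L(\beta_q)\subsetneq L(\alpha)$, a contradiction. A learner for a larger class would also be one for the subclass, so the full class is not inferrable either. $\square$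

**Theorem 3 follows from Theorem 2.** For $|\Sigma|\ge2$ use Theorem 2; for $|\Sigma|=1$ use the learner of Section 2. $\square$

It remains to prove Theorem 1.

## 5. Bounding $|x|$ by $|uv|$: from a pattern to a chain

The plan is as follows. The pattern $\alpha$ contains three special variables $x,u,v$. In $L(\alpha)$ the image of $x$ can be arbitrarily long compared with those of $u$ and $v$. In $\beta_q$ we replace $x,u,v$ by strings of new variables, arranged so that the image of $x$ is at most $q$ times as long as that of $uv$. The reason why this loses nothing in the limit is a basic fact about words: *if two words over $\{a,c\}$ do not commute, then both letters occur in their product*, because powers of a single letter commute.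

**Construction of $\beta_q$.** Let $a\ne c$ be letters of $\Sigma$, and let $\alpha$ be a pattern containing the variables $x,u,v$. For $q\ge1$ let $T_q$ be the finite set of triples $t=(X_t,U_t,V_t)$ of words over $\{a,c\}$ of length at most $q$ with $U_tV_t\ne V_tU_t$. Order all triples in $\bigcup_qT_q$ so that the elements of $T_q$ precede those of $T_{q+1}\setminus T_q$. For each triple $t$ take two new variables $\xi_t,\eta_t$, and let $\rho_t$ be the morphism with $a\mapsto\xi_t$, $c\mapsto\eta_t$. Let $\varphi_q$ fix all terminals and all variables of $\alpha$ other than $x,u,v$, and let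
$$\varphi_q(x)=\prod_{t\in T_q}\rho_t(X_t),\qquad \varphi_q(u)=\prod_{t\in T_q}\rho_t(U_t),\qquad \varphi_q(v)=\prod_{t\in T_q}\rho_t(V_t),\qquad \beta_q:=\varphi_q(\alpha),$$
with products in the fixed order.

For example, $T_1$ has six triples: $(U,V)$ is $(a,c)$ or $(c,a)$, and $X\in\{\varepsilon,a,c\}$. The triple $t=(aa,a,c)\in T_2$ contributes the blocks $\xi_t\xi_t$ to $x$, $\xi_t$ to $u$ and $\eta_t$ to $v$. If all other blocks are erased, the image of $x$ is twice as long as that of $u$.

**Proposition 1.** Suppose that $\alpha$ has the following two properties.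

- **(R)** For every substitution $\sigma$, at least one of these holds: (R1) $\sigma(x),\sigma(u),\sigma(v)\in\{a,c\}^*$ and $\sigma(u)\sigma(v)\neq\sigma(v)\sigma(u)$; (R2) there is a substitution $\sigma'$ with $\sigma'(\alpha)=\sigma(\alpha)$ and $\sigma'(x)=\sigma'(u)=\sigma'(v)=\varepsilon$.
- **(T)** For every $p\ge1$ there is a word $w_p\in L(\alpha)$ such that every substitution $\sigma'$ with $\sigma'(\alpha)=w_p$ satisfies $\sigma'(x)=a^p$, $\sigma'(u)=a$, $\sigma'(v)=c$.

Then $\alpha$ and the patterns $\beta_q$ satisfy all assertions of Theorem 1.

**Proof.** **Step 1: the inclusions.** If $\tau$ is a substitution, then $\tau\circ\varphi_q$ acts on $\alpha$ as a substitution, so $\tau(\beta_q)=(\tau\circ\varphi_q)(\alpha)\in L(\alpha)$. Hence $L(\beta_q)\subseteq L(\alpha)$. Erasing $\xi_t,\eta_t$ for all $t\in T_{q+1}\setminus T_q$ turns $\beta_{q+1}$ into $\beta_q$, so $L(\beta_q)\subseteq L(\beta_{q+1})$.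

**Step 2: the union is $L(\alpha)$.** Let $w=\sigma(\alpha)$. If (R2) holds, map all $\xi_t,\eta_t$ to $\varepsilon$ and every other variable as $\sigma'$ does. This shows $w\in L(\beta_q)$ for every $q$. If (R1) holds, then $t=(\sigma(x),\sigma(u),\sigma(v))$ belongs to $T_q$ for all large $q$. Map $\xi_t\mapsto a$, $\eta_t\mapsto c$, erase $\xi_{t'},\eta_{t'}$ for all $t'\ne t$, and map every other variable as $\sigma$ does. Then $\varphi_q(x),\varphi_q(u),\varphi_q(v)$ are mapped to $X_t=\sigma(x)$, $U_t=\sigma(u)$, $V_t=\sigma(v)$, so $w\in L(\beta_q)$.

**Step 3: a length bound in $\beta_q$.** For every substitution $\tau$,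
$$|\tau\varphi_q(x)|\le q\,|\tau\varphi_q(uv)|.\tag{1}$$
Indeed, each variable $\xi_t$ or $\eta_t$ with $t\in T_q$ occurs at most $q$ times in $\varphi_q(x)$, since $|X_t|\le q$. It occurs at least once in $\varphi_q(uv)$, since $U_t,V_t$ do not commute and so both letters occur in $U_tV_t$. Summing $|\tau(\xi_t)|$ and $|\tau(\eta_t)|$ over all occurrences gives (1).

**Step 4: strictness.** Let $p=2q+1$. If $w_p=\tau(\beta_q)=(\tau\circ\varphi_q)(\alpha)$ for some $\tau$, then (T) gives $|\tau\varphi_q(x)|=2q+1$ and $|\tau\varphi_q(uv)|=2$, and (1) would say $2q+1\le2q$. So $w_{2q+1}\notin L(\beta_q)$. On the other hand, $w_p=\sigma(\alpha)$ for some $\sigma$, and by (T) its triple is $(a^{2q+1},a,c)\in T_{2q+1}$. The argument for (R1) in Step 2 gives $w_{2q+1}\in L(\beta_{2q+1})$. By Step 1, $L(\beta_q)\subsetneq L(\beta_{2q+1})\subseteq L(\alpha)$. $\square$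

So we need a pattern with (R) and (T). The two properties compete. Property (R) asks for freedom: every word with a "bad" triple must be producible with $x,u,v$ erased. Property (T) asks for rigidity: some words must determine $x,u,v$ completely.

## 6. Two letters: the pattern $y_0\,uvxv\,z\,\#\,y_0\,vuxv\,\#$

Put $\#:=acca$, a terminal word that we use as a separator. Two small lemmas will be used repeatedly. The first makes the separators work.

**Lemma 2.** Let $\gamma=S_1\#S_2\#\cdots S_D\#$, where each $S_j$ is a string of terminals and variables, and let $\sigma$ be a substitution such that no $\sigma(S_j)$ contains the factor $cc$. If $\sigma'(\gamma)=\sigma(\gamma)$, then $\sigma'(S_j)=\sigma(S_j)$ for all $j$.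

**Proof.** Look at $w=\sigma(\gamma)$, with its $D$ separators between the words $\sigma(S_j)$. Each separator contains exactly one occurrence of $cc$ and begins and ends with $a$, so no occurrence of $cc$ crosses the border of a separator. Segment images contain none. Hence $cc$ occurs exactly $D$ times in $w$. Under $\sigma'$ the $D$ separators of $\gamma$ occupy $D$ disjoint factors $acca$ of $w$, from left to right, each containing an occurrence of $cc$. So the $j$-th of them contains the $j$-th occurrence of $cc$, which fixes its position: it is the $j$-th separator in the $\sigma$-reading as well. The pieces before, between and after the separators therefore agree. $\square$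

**Lemma 3.** Let $e$ be a word in which $c$ does not occur, and suppose that words $Y,U,V,X,Z$ satisfy
$$Y\,VUXV=c\,a\,e\,c,\qquad Y\,UVXV\,Z=a\,c\,e\,c .$$
Then $Y=\varepsilon$, $V=c$, $U=a$ and $X=e$.

**Proof.** The word $Y$ is a prefix of a word starting with $c$ and of a word starting with $a$, so $Y=\varepsilon$. If $V=\varepsilon$, then $UX$ is nonempty and starts with $c$, while $UXZ$ starts with $a$, a contradiction. So $V\ne\varepsilon$, and $V$ starts with $c$, by the first equation. The right side $caec$ contains exactly two $c$'s and $V$ occurs twice on the left, so $V$ contains exactly one $c$, and $U,X$ contain none. Since $V$ is also a suffix of $caec$, it ends with $c$. A word with exactly one $c$ that starts and ends with $c$ is $c$; so $V=c$. Now $U\,c\,X\,c\,Z=a\,c\,e\,c$ with no $c$ in $U$ or $X$. Comparing the parts before the first $c$ and between the first two $c$'s gives $U=a$ and $X=e$. $\square$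

Now let $\Sigma=\{a,c\}$, put $M:=v\,u\,x\,v$, and consider
$$\alpha=\underbrace{y_0\,uvxv\,z}_{A}\;\#\;\underbrace{y_0\,M}_{B}\;\#.$$

*Property (R).* If $\sigma(u)$ and $\sigma(v)$ do not commute, (R1) holds. If they commute, then $\sigma(uvxv)=\sigma(vuxv)=\sigma(M)$. So put $\sigma'(y_0)=\sigma(y_0M)$, erase $x,u,v$, and keep $z$: both segments keep their images, and (R2) holds.

*Property (T).* Let $w_p$ be the image of $\alpha$ under $x\mapsto a^p$, $u\mapsto a$, $v\mapsto c$, $y_0,z\mapsto\varepsilon$, that is,
$$w_p=a\,c\,a^p\,c\;\#\;c\,a^{p+1}c\;\#.$$
Neither segment image contains $cc$ since $p\ge1$. By Lemma 2 every $\sigma'$ with $\sigma'(\alpha)=w_p$ produces the same segments, and Lemma 3 with $e=a^p$ gives $\sigma'(x)=a^p$, $\sigma'(u)=a$, $\sigma'(v)=c$.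

So Proposition 1 proves Theorem 1 for two letters.

## 7. Where a third letter breaks the two-letter pattern

The obvious next move is to use the same pattern $\alpha=y_0\,uvxv\,z\,\#\,y_0\,M\,\#$ over $\Sigma=\{a,b,c\}$. Property (T) survives word for word. Property (R) does not, because a triple $(\sigma(x),\sigma(u),\sigma(v))$ may contain $b$. Consider the triple $(b,a,c)$, with $y_0,z\mapsto\varepsilon$. It produces
$$w=a\,c\,b\,c\;\#\;c\,a\,b\,c\;\#.$$
By Lemma 2 and Lemma 3 with $e=b$, *every* $\sigma'$ with $\sigma'(\alpha)=w$ has $\sigma'(x)=b$, $\sigma'(u)=a$, $\sigma'(v)=c$. So neither (R1) nor (R2) holds.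

Could we repair this by putting more triples into $T_q$, with one new variable per letter of the alphabet? The triple $(b,a,c)$ defeats us either way.

- If $(b,a,c)$ is admitted, it contributes a variable $\zeta$ to $x$, a variable $\xi$ to $u$ and a variable $\eta$ to $v$, pairwise distinct. Erase all other blocks. Then $\zeta,\xi,\eta$ can be sent to arbitrary words, and the resulting language is already all of $L(\alpha)$. The chain collapses: (1) fails because $\zeta$ does not occur in the image of $uv$.
- If we admit only triples for which every letter of $X_t$ occurs in $U_tV_t$, so that the proof of (1) still works, then $w$ is lost from the union. Indeed $w\in L(\beta_q)$ would force $\tau\varphi_q(x)=b$ and $\tau\varphi_q(uv)=ac$. The letter $b$ comes from a variable in $\varphi_q(x)$, which occurs also in $\varphi_q(uv)$, so $b$ would occur in $ac$.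

So we keep $T_q$ over $\{a,c\}$ and change the pattern: it must gain freedom exactly for those substitutions whose triple contains a letter other than $a,c$.

## 8. A sliding anchor for one extra letter

Stay with $\Sigma=\{a,b,c\}$. To re-parse $B=y_0M$ with $M$ erased, some variable of $B$ must absorb $\sigma(M)$. If we simply put a free variable $r_0$ behind $M$, then $r_0\mapsto\sigma(Mr_0)$ and $z\mapsto\sigma(uvxv\,z)$ re-parse *every* substitution, including those for $w_p$, and (T) is lost. So $r_0$ must be able to absorb $\sigma(M)$ only when $b$ occurs in $\sigma(M)$.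

The idea is to use a terminal $b$ in the pattern as an anchor that can slide. Take a segment such as $g\,b\,y\,\ell\,M$. If $\sigma(M)=P\,b\,Q$, then the terminal $b$ can be matched with the $b$ inside $\sigma(M)$: $g$ absorbs all that lies to the left of it, $y$ takes $Q$, and $\ell$ and $M$ can be empty. If no $b$ occurs in $\sigma(M)$, the anchor may have nowhere to slide. For one extra letter this leads to the pattern
$$\underbrace{y_0\,uvxv\,z}_{A}\#\underbrace{y_0\,M\,r_0}_{B}\#\underbrace{f\,b\,y\,h\,\ell\,M}_{A_1}\#\underbrace{g\,b\,y\,\ell\,M}_{B_1}\#\underbrace{s\,\ell\,M\,r_0\,e}_{C_0}\#.$$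
The roles are these. In the test words we also let $h\mapsto a$, so the parts of the images of $A_1$ and $B_1$ behind $b$ are $a\,m$ and $m$, with $m=ca^{p+1}c$. Both begin with the image of $y$, which is therefore empty. So the image of $\ell M$ in $B_1$ is all of $m$. Then $C_0$, whose image is also $m$, has no room left for $r_0$.

On the other hand, the word of the triple $(b,a,c)$, all other variables erased, now re-parses. Its segments are $acbc$, $cabc$, $b\,cabc$, $b\,cabc$, $cabc$, and $\sigma(M)=ca\cdot b\cdot c$. Put $z=acbc$, $r_0=cabc$, $f=g=bca$, $y=c$, everything else empty. The five images are $acbc$, $cabc$, $bca\cdot b\cdot c$, $bca\cdot b\cdot c$, $cabc$, as required.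

For two extra letters, two independent copies of this gadget do not cooperate. Suppose that only $b_2$ occurs in $\sigma(M)$. Then the anchor $b_1$ in $f_1\,b_1\,y_1\,h_1\,\ell_1\,M$ cannot slide into $\sigma(M)$. If $\ell_1$ absorbs $\sigma(M)$ there, and $r_0$ absorbs it in $B$, then in $C_0=s_0\,\ell_1\,M\,r_0\,e_0$ the image of $M$ is produced twice. The remedy is to let the first gadget pass the task on: put a variable $r_1$ behind $M$ in gadget 1, and link $r_1$ to $\ell_2$ by a segment $C_1$, and so on. In each gadget and in each link, $\sigma(M)$ is then absorbed either to the right or to the left. The direction may change from right to left only inside gadget $i$, where $b_i$ occurs in $\sigma(M)$. The last gadget has no variable on the right.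

For example, with $n=3$ extra letters and $b_2$ in $\sigma(M)$:

| segment | $B$ | $C_0$ | gadget 1 | $C_1$ | gadget 2 | $C_2$ | gadget 3 |
|---|---|---|---|---|---|---|---|
| $\sigma(M)$ goes to | $r_0$ | $r_0$ | $r_1$ | $r_1$ | split at $b_2$ | $\ell_3$ | $\ell_3$ |

## 9. The pattern for an arbitrary alphabet

Let $\Sigma=\{a,c,b_1,\dots,b_n\}$ with $n=|\Sigma|-2\ge0$, and $\#=acca$. Take pairwise distinct variables
$$x,u,v,\quad y_0,z,\quad f_k,g_k,y_k,h_k,\ell_k\ (1\le k\le n),\quad r_k,s_k,e_k\ (0\le k\le n-1).$$
By convention $r_n$ is the empty string, and $\sigma(r_n)=\varepsilon$ for every $\sigma$; in particular $r_0$ is absent if $n=0$. With $M=v\,u\,x\,v$ define the segments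
$$\begin{aligned}
A&=y_0\;u\,v\,x\,v\;z, & B&=y_0\;M\;r_0,\\
A_k&=f_k\,b_k\,y_k\,h_k\,\ell_k\,M\,r_k, & B_k&=g_k\,b_k\,y_k\,\ell_k\,M\,r_k &&(1\le k\le n),\\
C_k&=s_k\,\ell_{k+1}\,M\,r_k\,e_k & &&&(0\le k\le n-1),
\end{aligned}$$
and
$$\alpha:=A\#B\#\;A_1\#B_1\#\cdots A_n\#B_n\#\;C_0\#C_1\#\cdots C_{n-1}\#.$$
There are $D=2+3n$ segments. For $n=0$ and $n=1$ these are the patterns of Sections 6 and 8. We shall use where the variables other than $x,u,v$ occur:

- $y_0$ occurs only in $A,B$; $z$ occurs only in $A$;
- $y_k$ occurs only in $A_k,B_k$;
- $\ell_k$ occurs only in $A_k,B_k,C_{k-1}$;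
- $r_k$ with $1\le k\le n-1$ occurs only in $A_k,B_k,C_k$; $r_0$ occurs only in $B,C_0$;
- each of $f_k,g_k,h_k,s_k,e_k$ occurs exactly once in $\alpha$.

## 10. Freedom: erasing $x,u,v$ when the triple is bad

**Lemma 4.** Let $\sigma$ be a substitution such that

(i) $\sigma(u)\sigma(v)=\sigma(v)\sigma(u)$, or

(ii) some letter $b_i$ occurs in $\sigma(xuv)$.

Then there is a substitution $\sigma'$ with $\sigma'(\alpha)=\sigma(\alpha)$ and $\sigma'(x)=\sigma'(u)=\sigma'(v)=\varepsilon$.

If neither (i) nor (ii) holds, then $\sigma(x),\sigma(u),\sigma(v)\in\{a,c\}^*$ and $\sigma(u),\sigma(v)$ do not commute, which is (R1). So Lemma 4 gives property (R) for $\alpha$.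

**Proof.** Set $\sigma'(x)=\sigma'(u)=\sigma'(v)=\varepsilon$, so that $\sigma'(M)=\varepsilon$. Variables not mentioned below keep their $\sigma$-values. We check that every segment keeps its image.

**Case (i): everything is absorbed to the left.** Put $\sigma'(y_0)=\sigma(y_0M)$ and $\sigma'(\ell_k)=\sigma(\ell_kM)$ for $1\le k\le n$.

- $A$: since $\sigma(uv)=\sigma(vu)$, we have $\sigma(A)=\sigma(y_0\,uvxv\,z)=\sigma(y_0\,vuxv\,z)=\sigma(y_0M)\sigma(z)=\sigma'(A)$.
- $B$: $\sigma(B)=\sigma(y_0M)\sigma(r_0)=\sigma'(B)$.
- $A_k$, $B_k$: the image of the factor $\ell_kM$ is now produced by $\ell_k$ alone; all else is unchanged.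
- $C_k$: the image of the factor $\ell_{k+1}M$ is now produced by $\ell_{k+1}$ alone; all else is unchanged.

**Case (ii): absorb to the right before gadget $i$, to the left after it, and slide the anchor in gadget $i$.** Here $n\ge1$. Fix $i$ such that $b_i$ occurs in $\sigma(xuv)$. Since $M$ contains each of $x,u,v$, we can write $\sigma(M)=P\,b_i\,Q$ with words $P,Q$. Put

- $\sigma'(z)=\sigma(uvxv\,z)$;
- $\sigma'(r_k)=\sigma(Mr_k)$ for $0\le k<i$ (these variables exist, since $k<i\le n$);
- $\sigma'(\ell_k)=\sigma(\ell_kM)$ for $i<k\le n$;
- $\sigma'(h_i)=\sigma'(\ell_i)=\varepsilon$, and $\sigma'(r_i)=\varepsilon$ if $i<n$;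
- $\sigma'(f_i)=\sigma(f_i\,b_i\,y_i\,h_i\,\ell_i)\,P$, $\;\sigma'(g_i)=\sigma(g_i\,b_i\,y_i\,\ell_i)\,P$, $\;\sigma'(y_i)=Q\,\sigma(r_i)$;
- $\sigma'(s_{i-1})=\sigma(s_{i-1}\,\ell_i)$, and $\sigma'(e_i)=\sigma(r_i\,e_i)$ if $i<n$.

Each variable has received at most one new value. Now check the segments.

- $A$: $\sigma'(A)=\sigma(y_0)\,\sigma(uvxv\,z)=\sigma(A)$.
- $B$: $\sigma'(B)=\sigma(y_0)\,\sigma(Mr_0)=\sigma(B)$, since $0<i$.
- $A_k,B_k$ with $1\le k<i$: $\ell_k$ is unchanged, and $r_k$ now produces $\sigma(Mr_k)$. The images are preserved.
- $A_k,B_k$ with $k>i$: $\ell_k$ now produces $\sigma(\ell_kM)$, and $r_k$ is unchanged. The images are preserved.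
- $A_i$: $\sigma'(A_i)=\sigma(f_i\,b_i\,y_i\,h_i\,\ell_i)\,P\cdot b_i\cdot Q\,\sigma(r_i)=\sigma(f_i\,b_i\,y_i\,h_i\,\ell_i)\,\sigma(M)\,\sigma(r_i)=\sigma(A_i)$.
- $B_i$: $\sigma'(B_i)=\sigma(g_i\,b_i\,y_i\,\ell_i)\,P\cdot b_i\cdot Q\,\sigma(r_i)=\sigma(B_i)$.
- $C_k$ with $k<i-1$: $\ell_{k+1}$ is unchanged (as $k+1<i$), and $r_k$ produces $\sigma(Mr_k)$.
- $C_{i-1}$: $\sigma'(C_{i-1})=\sigma(s_{i-1}\ell_i)\cdot\varepsilon\cdot\sigma(Mr_{i-1})\,\sigma(e_{i-1})=\sigma(C_{i-1})$.
- $C_i$ (if $i<n$): $\sigma'(C_i)=\sigma(s_i)\,\sigma(\ell_{i+1}M)\cdot\varepsilon\cdot\sigma(r_ie_i)=\sigma(C_i)$.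
- $C_k$ with $k>i$: $\ell_{k+1}$ produces $\sigma(\ell_{k+1}M)$, and $r_k$ is unchanged.

All images are preserved, so $\sigma'(\alpha)=\sigma(\alpha)$. $\square$

## 11. Rigidity: a length count along the chain of links

For $p\ge1$ let $\sigma_p$ be the substitution
$$x\mapsto a^p,\qquad u\mapsto a,\qquad v\mapsto c,\qquad h_k\mapsto a\ (1\le k\le n),\qquad\text{all other variables}\mapsto\varepsilon,$$
and put $w_p:=\sigma_p(\alpha)$.

**Lemma 5.** If $\sigma'$ is a substitution with $\sigma'(\alpha)=w_p$, then $\sigma'(x)=a^p$, $\sigma'(u)=a$ and $\sigma'(v)=c$.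

**Proof.** Let $m:=c\,a^{p+1}c=\sigma_p(M)$. The segment images under $\sigma_p$ are
$$A:\ a\,c\,a^p\,c,\qquad B:\ m,\qquad A_k:\ b_k\,a\,m,\qquad B_k:\ b_k\,m,\qquad C_k:\ m.$$

**Step 1: align the segments.** None of these words contains $cc$, since $p\ge1$. By Lemma 2, every segment of $\alpha$ has the same image under $\sigma'$ as under $\sigma_p$.

**Step 2: show that the anchors cannot slide.** Let $1\le k\le n$. The letter $b_k$ occurs exactly once in $b_k\,a\,m$ and exactly once in $b_k\,m$, in both cases at the front. The terminal $b_k$ of $A_k$ and of $B_k$ must be matched with it, so $\sigma'(f_k)=\sigma'(g_k)=\varepsilon$ and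
$$\sigma'(y_k\,h_k\,\ell_k\,M\,r_k)=a\,m,\qquad \sigma'(y_k\,\ell_k\,M\,r_k)=m .$$
Thus $\sigma'(y_k)$ is a prefix of $am$, which starts with $a$, and of $m$, which starts with $c$. So $\sigma'(y_k)=\varepsilon$ and $\sigma'(\ell_k\,M\,r_k)=m$. In lengths,
$$|\sigma'(\ell_k)|+|\sigma'(M)|+|\sigma'(r_k)|=|m|\qquad(1\le k\le n).\tag{2}$$

**Step 3: show that $r_0$ is erased.** Suppose $n\ge1$; for $n=0$ the variable $r_0$ is absent. From $\sigma'(C_k)=m$ we get
$$|\sigma'(\ell_{k+1})|+|\sigma'(M)|+|\sigma'(r_k)|\le|m|\qquad(0\le k\le n-1).\tag{3}$$
Sum (3) over $k$, then insert the sum of (2) over $k$, recalling $\sigma'(r_n)=\varepsilon$: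
$$\sum_{k=1}^n|\sigma'(\ell_k)|+\sum_{k=0}^{n-1}|\sigma'(r_k)|+n|\sigma'(M)|\ \le\ n|m|\ =\ \sum_{k=1}^n|\sigma'(\ell_k)|+\sum_{k=1}^{n-1}|\sigma'(r_k)|+n|\sigma'(M)| .$$
The two sides contain the same terms, except that $|\sigma'(r_0)|$ appears only on the left. Hence $\sigma'(r_0)=\varepsilon$.

**Step 4: solve the equations from $A$ and $B$.** Write $Y,U,V,X,Z$ for the $\sigma'$-images of $y_0,u,v,x,z$. By Step 1 and Step 3,
$$Y\,VUXV=m=c\,a\,a^p\,c,\qquad Y\,UVXV\,Z=a\,c\,a^p\,c.$$
Lemma 3 with $e=a^p$ gives $V=c$, $U=a$, $X=a^p$. $\square$

**Proof of Theorem 1.** Let $|\Sigma|\ge2$ and let $\alpha$ be the pattern of Section 9. Property (R) of Proposition 1 holds by Lemma 4, and property (T) holds by Lemma 5 with the words $w_p=\sigma_p(\alpha)\in L(\alpha)$. Proposition 1 gives patterns $\beta_1,\beta_2,\dots$ with all the asserted properties. $\square$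

With Theorem 1 proved, the derivations of Section 4 are complete. Hence for every finite alphabet with $|\Sigma|\ge5$, and indeed for every finite alphabet with $|\Sigma|\ge2$, the class of all E-pattern languages is not inferrable from positive data, and among finite nonempty alphabets only the one-letter alphabet gives an inferrable class.
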